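
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Pole orders of intertwining operators on products of two Speh representations}


\begin{abstract}
Let $F$ be a $p$-adic field, and consider the standard intertwining operator $M(s)$ that exchanges the two factors of the representation of $\mathrm{GL}_n(F)$ induced from two Speh representations built on the same supercuspidal representation. We determine the exact order of the pole of $M(s)$ at every point. It equals the order of the pole of an explicit product of Rankin--Selberg $L$-functions, so that dividing by this product gives an operator which is holomorphic and nonzero everywhere. This proves a conjecture from \cite{OP}. We also determine the image and the kernel of the normalized operator, and the points where the induced representation is reducible.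
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $F$ be a $p$-adic field with ring of integers $\mathcal O$, uniformizer $\varpi$ and residue field of $q$ elements. Put $G_n=\mathrm{GL}_n(F)$ and $\nu=|\det(\cdot)|$. We write $\times$ for normalized parabolic induction from standard (block upper triangular) parabolic subgroups. Let $\tau$ be a unitary supercuspidal representation of $G_m$ and let $a,b,c,d$ be positive integers.

Let $\tau_a$ be the essentially discrete series representation of $G_{ma}$ attached to the segment $[\nu^{-(a-1)/2}\tau,\dots,\nu^{(a-1)/2}\tau]$; it is a generalized Steinberg representation. The \emph{Speh representation} $\rho_c(\tau_a)$ of $G_{mac}$ is the unique irreducible (Langlands) quotient of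
\begin{equation}\label{eq:standardmodule}
\tau_a\nu^{(c-1)/2}\times\tau_a\nu^{(c-3)/2}\times\cdots\times\tau_a\nu^{-(c-1)/2}.
\end{equation}
For $s\in\mathbb C$ and $n=m(ac+bd)$ consider the two representations of $G_n$
\[
\pi_s=\rho_c(\tau_a)\nu^{s}\times\rho_d(\tau_b)\nu^{-s},\qquad
\bar\pi_s=\rho_d(\tau_b)\nu^{-s}\times\rho_c(\tau_a)\nu^{s},
\]
and the standard intertwining operator $M(s):\pi_s\to\bar\pi_s$. It is given by an integral which converges for $\mathrm{Re}(s)\gg0$, and it continues meromorphically in $s$ on flat sections. Where are its poles, and of which order? A good answer is a normalizing factor: an explicit function whose product with $M(s)$ is holomorphic and vanishes at no point.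

Define $\mathcal S(s)$ by
\begin{equation}\label{eq:S}
\mathcal S(s)^{-1}=\prod_{j} L(2s-j,\tau_a\times\tau_b^\vee),\qquad j=\tfrac{|c-d|}2,\ \tfrac{|c-d|}2+1,\ \dots,\ \tfrac{c+d-2}2,
\end{equation}
with the Rankin--Selberg $L$-function. It is conjectured in \cite{OP} that $M^*(s)=\mathcal S(s)M(s)$ is always a nonzero intertwining operator: on flat sections it is entire in $s$, and for each single $s_0\in\mathbb C$ the operator $M^*(s_0):\pi_{s_0}\to\bar\pi_{s_0}$ is nonzero. We prove this.

\subsection{What one should expect}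

For $a=b=c=d=1$ the operator goes from $\tau\nu^s\times\tau\nu^{-s}$ to $\tau\nu^{-s}\times\tau\nu^{s}$, and $\mathcal S(s)^{-1}=L(2s,\tau\times\tau^\vee)$. This function has simple poles exactly where $\tau\nu^{2s}\cong\tau$. In general both inducing representations are subquotients of products of twists of $\tau$: the exponents in $\rho_c(\tau_a)$ are the $ac$ numbers $\alpha+\gamma$, where $\alpha$ runs over $-\frac{a-1}2,\dots,\frac{a-1}2$ and $\gamma$ over $-\frac{c-1}2,\dots,\frac{c-1}2$, and similarly for $\rho_d(\tau_b)$. The operator on the big induced representation is a composition of $abcd$ operators of the simplest kind, so its poles are bounded by a product of $abcd$ factors $L(2s+\alpha+\gamma-\beta-\delta,\tau\times\tau^\vee)$. On the other hand,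
\[
L(z,\tau_a\times\tau_b^\vee)=\prod_{i}L(z+i,\tau\times\tau^\vee),\qquad i=\tfrac{|a-b|}2,\ \dots,\ \tfrac{a+b}2-1,
\]
so \eqref{eq:S} has only $\min(a,b)\min(c,d)$ factors $L(2s-j+i,\tau\times\tau^\vee)$. The conjecture thus says two things: of the poles that the $abcd$ factors allow, only those of these $\min(a,b)\min(c,d)$ factors can remain on the Speh representations, and each of the latter is really there.

The indices can be guessed from two special cases. If $c=d=1$ (two discrete series), the poles are at $2s=-i$, and if $a=b=1$, they are at $2s=j$ (up to the imaginary periods of the $L$-function). So the Steinberg direction moves poles to the left, the Speh direction moves them to the right, and in general one expects them at $2s=j-i$.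

\subsection{Results}

Put
\begin{equation}\label{eq:IJ}
I=I(a,b)=\Big\{\tfrac{|a-b|}2,\tfrac{|a-b|}2+1,\dots,\tfrac{a+b}2-1\Big\},\qquad
J=J(c,d)=\Big\{\tfrac{|c-d|}2,\dots,\tfrac{c+d}2-1\Big\},
\end{equation}
$\Lambda=\{\lambda\in\mathbb C:\tau\nu^\lambda\cong\tau\}$, and, for $z\in\mathbb C$,
\begin{align}
P(z)=P(z;a,c;b,d)&=\#\{(i,j)\in I\times J:\ z-(j-i)\in\Lambda\},\label{eq:P}\\
D(z)=D(z;a,c;b,d)&=\#\{(i,j)\in I\times J:\ z+i+j+1\in\Lambda\}.\label{eq:D}
\end{align}
By Section~\ref{ss:L}, $\mathcal S$ is entire and vanishes at $s_0$ to the order $P(2s_0)$.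

\begin{theorem}\label{thm:main}
For every $s_0\in\mathbb C$, the order of the pole of $M(s)$ at $s_0$ on flat sections is exactly $P(2s_0)$; that is, $(s-s_0)^{P(2s_0)}M(s)$ is holomorphic and nonzero at $s_0$. Consequently $M^*(s)=\mathcal S(s)M(s)$ is entire, and $M^*(s_0)\ne0$ for every $s_0\in\mathbb C$.
\end{theorem}

The second theorem describes the normalized operators. Let $\widetilde M^*(s')=\widetilde{\mathcal S}(s')\widetilde M(s')$ be the normalized operator for the exchanged pair (that is, for $(b,d)$, $(a,c)$ in place of $(a,c)$, $(b,d)$), so that $\widetilde M^*(-s):\bar\pi_s\to\pi_s$.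

\begin{theorem}\label{thm:complement}
\begin{enumerate}
\item There is an entire function $u$ without zeros such that for all $s\in\mathbb C$
\[
\widetilde M^*(-s)M^*(s)=u(s)\prod_{j\in J}L(2s+j+1,\tau_a\times\tau_b^\vee)^{-1}L(-2s+j+1,\tau_b\times\tau_a^\vee)^{-1}\cdot\mathrm{id}.
\]
\item Let $s_0\in\mathbb C$. The image of $M^*(s_0)$ is irreducible and is the unique irreducible subrepresentation of $\bar\pi_{s_0}$. The kernel of $M^*(s_0)$ is the unique maximal proper subrepresentation of $\pi_{s_0}$.
\item Let $s_0\in\mathbb C$. The following are equivalent: $M^*(s_0)$ is an isomorphism; $\pi_{s_0}$ is irreducible; neither $2s_0$ nor $-2s_0$ lies in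
\[
\Big\{1+\tfrac{|a-b|+|c-d|}2,\ 2+\tfrac{|a-b|+|c-d|}2,\ \dots,\ \tfrac{a+b+c+d}2-1\Big\}+\Lambda .
\]
\end{enumerate}
\end{theorem}

\subsection{The idea of the proof}

Everything is done with one integer, the order $p(z_0;\pi,\sigma)$ of the pole at $z_0$ of the operator $\pi\nu^z\times\sigma\to\sigma\times\pi\nu^z$. It is nonnegative, it does not grow when $\pi$ or $\sigma$ is replaced by a subquotient, and it is subadditive for products. A Speh representation is an array of exponents with $c$ rows and $a$ columns. It can be cut into blocks of rows or blocks of columns, and each cut gives an inequality.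

\emph{Upper bound.} For $a=b=c=d=1$ the pole is known. In the next case, $\tau$ against $\tau_2$ or $\rho_2(\tau)$, one of two possible poles cancels: the residue of one rank-one factor is a scalar, and the other rank-one factor kills precisely the subrepresentation that we are looking at (Section~\ref{sec:cancel}). All other cancellations follow by cutting into rows and into columns.

\emph{Lower bound.} The composition of $M(s)$ with the operator in the opposite direction is an explicit scalar. Its pole bounds the sum of two pole orders from below, by $P(2s)+P(-2s)$ up to the correction $D(2s)+D(-2s)$. Where the correction vanishes, this and the upper bound determine both pole orders. Where it does not vanish (by Theorem~\ref{thm:complement}, this is where $M^*$ is not invertible), the scalar alone does not suffice. There we \emph{enlarge} the representation by a row or a column. Subadditivity then bounds the pole order of the larger pair from above by a sum of two pole orders, one of which is the one we want. Since the upper bounds $P$ of the two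 terms add up exactly to the $P$ of the larger pair, the lower bound for the larger pair forces the one for the smaller. After finitely many such steps we are at a point where the correction vanishes.

Section~\ref{sec:prelim} recalls what we need about Speh representations and intertwining operators, Section~\ref{sec:calculus} sets up pole orders, Sections~\ref{sec:cancel}--\ref{sec:lower} prove Theorem~\ref{thm:main}, and Section~\ref{sec:complement} proves Theorem~\ref{thm:complement}.

\section{Speh representations and intertwining operators}\label{sec:prelim}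

\subsection{The $L$-function}\label{ss:L}

Comparing central characters at $\varpi$ shows that $\tau\nu^\lambda\cong\tau$ implies $q^{-m\lambda}=1$; hence the group $\Lambda$ lies in $i\mathbb R$ and $\Lambda\cap\mathbb R=\{0\}$. Write $L(z)=L(z,\tau\times\tau^\vee)$. By Jacquet, Piatetski-Shapiro and Shalika \cite[\S8]{JPSS}, $L(z)$ has no zeros, it has simple poles exactly at the points of $\Lambda$, and $L(z,\tau_a\times\tau_b^\vee)=\prod_{i\in I}L(z+i)$. Hence
\[
\mathcal S(s)^{-1}=\prod_{i\in I,\,j\in J}L(2s-j+i),
\]
so $\mathcal S$ is entire and its order of vanishing at $s_0$ is $P(2s_0)$. The functions $P$ and $D$ are $\Lambda$-periodic, and they are unchanged under $(a,c)\leftrightarrow(b,d)$ because $I$ and $J$ are.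

If $\tau$ is replaced by $\tau\nu^x$, both $\pi_s$ and $\bar\pi_s$ are twisted by $\nu^x$ and nothing else changes. So the unitarity of $\tau$ is a normalization; it is used through the following fact.

\begin{enumerate}
\item[(F1)] For $\mathrm{GL}_n(F)$, parabolic induction of irreducible unitary representations is irreducible (Bernstein \cite{B}).
\end{enumerate}

\subsection{Speh representations as arrays}

For $k\ge1$ put $A_k=\{-\frac{k-1}2,-\frac{k-3}2,\dots,\frac{k-1}2\}$; note that $A_k=-A_k$. For real $x,y$ with $y-x\in\mathbb Z_{\ge0}$ the segment $[x,y]$ stands for $\{\tau\nu^x,\tau\nu^{x+1},\dots,\tau\nu^y\}$; its length is $y-x+1$ and its center is $\frac{x+y}2$. To a segment $\Delta$ of length $c$ and center $x$ we attach $Z(\Delta)=\rho_c(\tau)\nu^x$. A segment $[x,y]$ \emph{precedes} $[x',y']$ if $x'-x$ is a positive integer and the union of the two is a segment different from both. We use the following facts.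

\begin{enumerate}
\item[(F2)] (Zelevinsky \cite{Z}) For $\varepsilon=\pm1$ the representation $\tau\nu^\varepsilon\times\tau$ has length $2$ and a unique irreducible subrepresentation, namely $\tau_2\nu^{1/2}$ if $\varepsilon=1$ and $\rho_2(\tau)\nu^{-1/2}$ if $\varepsilon=-1$. If $\Delta_i$ does not precede $\Delta_j$ for $i<j$, then $Z(\Delta_1)\times\dots\times Z(\Delta_r)$ has a unique irreducible subrepresentation $Z(\Delta_1,\dots,\Delta_r)$.
\end{enumerate}

By definition $\rho_c(\tau_a)$ is built from discrete series. It can also be built from the representations $\rho_c(\tau)$: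

\begin{enumerate}
\item[(F3)] $\rho_c(\tau_a)=Z(\Delta_\alpha:\alpha\in A_a)$, where $\Delta_\alpha$ has length $c$ and center $\alpha$. In other words, $\rho_c(\tau_a)$ is the unique irreducible subrepresentation of
\begin{equation}\label{eq:columns}
\rho_c(\tau)\nu^{\frac{a-1}2}\times\rho_c(\tau)\nu^{\frac{a-3}2}\times\cdots\times\rho_c(\tau)\nu^{-\frac{a-1}2}.
\end{equation}
\end{enumerate}
See Tadi\'c \cite{T}. It also follows from the algorithm of M\oe glin and Waldspurger \cite{MW}, which says that the Langlands quotient $L(\mathfrak m)=Z(\mathfrak m)^t$ (with ${}^t$ the Zelevinsky involution) attached to a multisegment $\mathfrak m$ equals $Z(\mathfrak m^\#)$ for an explicit $\mathfrak m^\#$. For the $c$ segments of length $a$ with centers in $A_c$, the first step of the algorithm uses all $c$ segments, produces the segment of length $c$ with center $\frac{a-1}2$ formed by their top points, and deletes these top points. Iterating gives the $\Delta_\alpha$.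

It is helpful to see $\rho_c(\tau_a)$ as an array with $c$ rows and $a$ columns, with entry $\alpha+\gamma$ at the place $(\gamma,\alpha)$. For $a=3$, $c=2$ it is
\[
\begin{array}{rrr}
-\frac12&\frac12&\frac32\\[2pt]
-\frac32&-\frac12&\frac12
\end{array}
\]
Row $\gamma$ is the segment of $\tau_a\nu^\gamma$, and column $\alpha$ is the segment of $\rho_c(\tau)\nu^\alpha$. The array may be cut in both directions:

\begin{lemma}\label{lem:cuts}
\begin{enumerate}
\item (Row cut) For $c=c_1+c_2$, $\rho_c(\tau_a)$ is a quotient of $\rho_{c_1}(\tau_a)\nu^{c_2/2}\times\rho_{c_2}(\tau_a)\nu^{-c_1/2}$.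
\item (Column cut) For $a=a_1+a_2$, $\rho_c(\tau_a)$ is a subrepresentation of $\rho_c(\tau_{a_1})\nu^{a_2/2}\times\rho_c(\tau_{a_2})\nu^{-a_1/2}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The first $c_1$ exponents in \eqref{eq:standardmodule} have mean $c_2/2$, the last $c_2$ have mean $-c_1/2$. So the product is a nonzero quotient of \eqref{eq:standardmodule}. It has an irreducible quotient, which is an irreducible quotient of \eqref{eq:standardmodule}, hence $\rho_c(\tau_a)$.

(2) By (F3), applied to $\rho_c(\tau_{a_1})$ and $\rho_c(\tau_{a_2})$, the product embeds into \eqref{eq:columns}. It contains an irreducible subrepresentation, which must be the unique one of \eqref{eq:columns}, namely $\rho_c(\tau_a)$.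
\end{proof}

Induction is exact, so cuts can be iterated: $\rho_c(\tau_a)$ is a subquotient of the product of the pieces of any cut into several blocks of rows, or into several blocks of columns. In particular it is a subquotient of $\times_{\gamma\in A_c}\tau_a\nu^\gamma$ (\emph{complete row cut}), of $\times_{\alpha\in A_a}\rho_c(\tau)\nu^\alpha$ (\emph{complete column cut}), and of $\times_{\alpha\in A_a,\gamma\in A_c}\tau\nu^{\alpha+\gamma}$, each taken in a suitable order.

\subsection{Standard intertwining operators}

Let $\mathcal C$ be the class of all subquotients of representations $\tau\nu^{x_1}\times\cdots\times\tau\nu^{x_N}$ with $x_1,\dots,x_N\in\mathbb C$. It is closed under subquotients and under $\times$, and its members have finite length.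

Let $\pi,\sigma\in\mathcal C$ be representations of $G_k$ and $G_l$. Let $P_{k,l}$ and $P_{l,k}$ be the standard parabolic subgroups of $G_{k+l}$ with the indicated block sizes, let $N'$ be the unipotent radical of $P_{l,k}$, and let $w=\begin{pmatrix}0&1_l\\1_k&0\end{pmatrix}$, so that $w\,\mathrm{diag}(g_1,g_2)\,w^{-1}=\mathrm{diag}(g_2,g_1)$. The standard operator is
\[
M_{\pi,\sigma}(z):\ \pi\nu^z\times\sigma\to\sigma\times\pi\nu^z,\qquad (M_{\pi,\sigma}(z)f)(g)=\int_{N'}f(w^{-1}ng)\,dn,
\]
where $\pi\otimes\sigma$ is identified with $\sigma\otimes\pi$ by the flip. Put $K=\mathrm{GL}_{k+l}(\mathcal O)$. Restriction to $K$ identifies $\pi\nu^z\times\sigma$ with a space of functions on $K$ that does not depend on $z$; a \emph{flat section} is a family $f_z$ with $f_z|_K$ constant in $z$. The integral converges for $\mathrm{Re}\,z\gg0$ and $M_{\pi,\sigma}(z)$ is rational in $q^{-z}$ on flat sections, with a common denominator for all of them (Waldspurger \cite[Th\'eor\`eme IV.1.1]{W}, for inducing data of finite length).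

Since $\pi\nu^{z+x}\times\sigma\nu^y=(\pi\nu^{z+x-y}\times\sigma)\nu^y$ and $\nu^y$ is trivial on $K$,
\begin{equation}\label{eq:shiftM}
M_{\pi\nu^x,\sigma\nu^y}(z)\ \text{ is identified with }\ M_{\pi,\sigma}(z+x-y).
\end{equation}
In particular $M(s)$ is $M_{\rho_c(\tau_a),\rho_d(\tau_b)}(2s)$.

Two properties of the integral are used all the time. By functoriality, $M_{\pi,\sigma}(z)$ restricts to subrepresentations and descends to quotients of $\pi$ and $\sigma$, and there it is again the standard operator. By Fubini,
\begin{equation}\label{eq:fubini}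
\begin{aligned}
M_{\pi_1\times\pi_2,\sigma}(z)&=(M_{\pi_1,\sigma}(z)\times\mathrm{id})\,(\mathrm{id}\times M_{\pi_2,\sigma}(z)),\\
M_{\pi,\sigma_1\times\sigma_2}(z)&=(\mathrm{id}\times M_{\pi,\sigma_2}(z))\,(M_{\pi,\sigma_1}(z)\times\mathrm{id}).
\end{aligned}
\end{equation}
The only explicit computation that we need is the following:
\begin{enumerate}
\item[(F4)] (Shahidi \cite{Sh}) $M_{\tau,\tau}(-z)M_{\tau,\tau}(z)=\eta(z)\,\mathrm{id}$, where up to a holomorphic factor without zeros
\[
\eta(z)=\frac{L(z)L(-z)}{L(1+z)L(1-z)}.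
\]
\end{enumerate}
So on the real line $\eta$ has a double pole at $0$, simple zeros at $1$ and $-1$, and no other zeros or poles; all zeros and poles on $\mathbb C$ are the $\Lambda$-translates of these. Here $M_{\tau,\tau}(-z)$ is regarded as an operator $\tau\times\tau\nu^z\to\tau\nu^z\times\tau$, by \eqref{eq:shiftM}. Similar identifications are made below without comment. We also use the standard fact that $\pi\times\sigma$ and $\sigma\times\pi$ have the same irreducible constituents, in particular the same length.

\section{The calculus of pole orders}\label{sec:calculus}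

\subsection{Definition and first properties}

Sections supported on the open cell show that a standard operator cannot vanish at a point. We keep the notation $P_{k,l}$, $N'$, $w$, $K$ of the preceding section.

\begin{lemma}\label{lem:opencell}
Let $\pi,\sigma\in\mathcal C$, $\varphi\in C_c^\infty(N')$ and $v\in\pi\otimes\sigma$. Let $f^{(z)}\in\pi\nu^z\times\sigma$ be the section supported on $P_{k,l}w^{-1}N'$ with $f^{(z)}(w^{-1}n)=\varphi(n)v$. Then $f^{(z)}|_K$ is a finite sum $\sum_r q^{-rz}f_r$ with $f_r$ independent of $z$, and $(M_{\pi,\sigma}(z)f^{(z)})(1)=\int_{N'}\varphi(n)\,dn\cdot v$ for all $z$.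
\end{lemma}

\begin{proof}
Let $\kappa=hw^{-1}n\in K$ with $h\in P_{k,l}$, $n\in\operatorname{supp}\varphi$. The element $h$ is determined by $\kappa$, depends continuously on $\kappa$, and lies in the compact set $K(\operatorname{supp}\varphi)^{-1}w$. So $|\det|$ of the first diagonal block of $h$ takes only finitely many values $q^{-r}$. Each value is attained on an open and closed set of $\kappa$, which is left invariant under $K\cap P_{k,l}$ because $|\det|=1$ on diagonal blocks of elements of $K\cap P_{k,l}$. Splitting $f^{(z)}|_K$ accordingly gives the first claim. The formula for $(M_{\pi,\sigma}(z)f^{(z)})(1)$ is the definition for $\mathrm{Re}\,z\gg0$, and it persists by continuation since both sides are rational in $q^{-z}$.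
\end{proof}

Choosing $\varphi$ and $v$ with $\int\varphi\cdot v\ne0$ we see that $M_{\pi,\sigma}$ is not identically zero if $\pi,\sigma\neq0$. As it is rational in $q^{-z}$ with a common denominator, the following makes sense.

\begin{definition}
For nonzero $\pi,\sigma\in\mathcal C$ and $z_0\in\mathbb C$ let $p(z_0;\pi,\sigma)$ be the integer $p$ such that, on flat sections, $(z-z_0)^pM_{\pi,\sigma}(z)$ is holomorphic and nonzero at $z_0$. The value of $(z-z_0)^pM_{\pi,\sigma}(z)$ at $z_0$ is called the \emph{leading term} of $M_{\pi,\sigma}(z)$ at $z_0$.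
\end{definition}

The leading term is a nonzero intertwining operator $\pi\nu^{z_0}\times\sigma\to\sigma\times\pi\nu^{z_0}$: in the model on $K$, a group element maps a fixed vector to a finite sum of vectors with coefficients $q^{-rz}$, so one may pass to the limit in the intertwining relation. The integer $p$ depends only on isomorphism classes, and by \eqref{eq:shiftM}
\begin{equation}\label{eq:shift}
p(z_0;\pi\nu^x,\sigma\nu^y)=p(z_0+x-y;\pi,\sigma).
\end{equation}

\begin{lemma}\label{lem:calculus}
Let $\pi,\sigma\in\mathcal C$ be nonzero.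
\begin{enumerate}
\item $p(z_0;\pi,\sigma)\ge0$.
\item If $\pi'$ is a nonzero subquotient of $\pi$, then $p(z_0;\pi',\sigma)\le p(z_0;\pi,\sigma)$, and similarly in $\sigma$.
\item If $\pi$ is a subquotient of $\pi_1\times\cdots\times\pi_N$ with $\pi_r\in\mathcal C$, then $p(z_0;\pi,\sigma)\le\sum_rp(z_0;\pi_r,\sigma)$, and similarly in $\sigma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) If $p<0$, then $M_{\pi,\sigma}(z)$ is holomorphic and zero at $z_0$ on flat sections, hence also on the sections $f^{(z)}$ of Lemma~\ref{lem:opencell}. This contradicts that $(M_{\pi,\sigma}(z)f^{(z)})(1)$ is a constant which may be chosen nonzero.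

(2) For a subrepresentation the operator is a restriction. For a quotient, flat sections lift to flat sections, and the operator is induced by the one upstairs. A subquotient is a quotient of a subrepresentation.

(3) In the model on the maximal compact subgroup, a flat section of a triple product is a function with finitely many values, which are flat sections of the product of two neighboring factors. The operators $\mathrm{id}\times M(z)$ and $M(z)\times\mathrm{id}$ act on these values, so they have at most the poles of $M(z)$. By \eqref{eq:fubini} the pole order for a product is at most the sum of the pole orders. Now use (2).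
\end{proof}

\subsection{Two supercuspidal representations}

\begin{lemma}\label{lem:cuspidal}
$p(z_0;\tau,\tau)=1$ if $z_0\in\Lambda$, and $p(z_0;\tau,\tau)=0$ otherwise.
\end{lemma}

\begin{proof}
Suppose $z_0\notin\Lambda$ and $p=p(z_0;\tau,\tau)\ge1$, and let $R$ be the leading term. Write $r$ for the normalized Jacquet functor with respect to $P_{m,m}$. By Frobenius reciprocity $R$ corresponds to the nonzero map $f\mapsto(Rf)(1)$ from $r(\tau\nu^{z_0}\times\tau)$ to $\tau\otimes\tau\nu^{z_0}$. By the geometric lemma and cuspidality, only the open and the closed double coset of $P_{m,m}$ contribute to this Jacquet module. It has a subrepresentation $\tau\otimes\tau\nu^{z_0}$, the image of the functions supported on the open coset, with quotient $\tau\nu^{z_0}\otimes\tau$. The functions supported on the open coset are spanned by the $f^{(z_0)}$ of Lemma~\ref{lem:opencell}. For these,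
\[
(Rf^{(z_0)})(1)=\lim_{z\to z_0}(z-z_0)^p\,(M_{\tau,\tau}(z)f^{(z)})(1)=0,
\]
because $p\ge1$ and the last factor is constant. Hence the map factors through the quotient and gives a nonzero map $\tau\nu^{z_0}\otimes\tau\to\tau\otimes\tau\nu^{z_0}$. So $\tau\nu^{z_0}\cong\tau$, a contradiction. With Lemma~\ref{lem:calculus}(1), $p=0$.

If $z_0\in\Lambda$, then $p(z_0;\tau,\tau)=p(0;\tau\nu^{z_0},\tau)=p(0;\tau,\tau)$, so let $z_0=0$. By (F1), $\tau\times\tau$ is irreducible. So the leading terms at $0$ of $M_{\tau,\tau}(z)$ and of $M_{\tau,\tau}(-z)$ are isomorphisms, and their composition is nonzero. Hence $2p(0;\tau,\tau)$ is the order of the pole of $\eta$ at $0$, which is $2$.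
\end{proof}

Together with Lemma~\ref{lem:calculus}(3) and \eqref{eq:shift} this gives the \emph{naive bound}: if $\pi$ and $\sigma$ are subquotients of $\times_{x\in X}\tau\nu^x$ and $\times_{y\in Y}\tau\nu^y$ for finite multisets $X,Y$, then
\begin{equation}\label{eq:naive}
p(z_0;\pi,\sigma)\le\#\{(x,y)\in X\times Y:\ z_0+x-y\in\Lambda\}.
\end{equation}

\subsection{Reduction to real points}\label{ss:real}

Write $p(z;a,c;b,d)=p(z;\rho_c(\tau_a),\rho_d(\tau_b))$. Theorem~\ref{thm:main} says that $p(z;a,c;b,d)=P(z;a,c;b,d)$ for all $z\in\mathbb C$. For $\lambda\in\Lambda$ we have $\rho_c(\tau_a)\nu^\lambda\cong\rho_c(\tau_a)$, so by \eqref{eq:shift} the left side is $\Lambda$-periodic, as is the right side. If $z\notin\mathbb R+\Lambda$, then $P(z)=0$, and $p(z;a,c;b,d)=0$ by Lemma~\ref{lem:calculus}(1) and \eqref{eq:naive}, because all exponents $\alpha+\gamma$ and $\beta+\delta$ are real. So it suffices to treat real $z$. \emph{In Sections~\ref{sec:cancel}--\ref{sec:lower}, $z$ is real} when it denotes a point and not the variable in a limit, unless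 stated otherwise. For real $z$, since $\Lambda\cap\mathbb R=\{0\}$,
\[
P(z)=\#\{(i,j)\in I\times J:j-i=z\},\qquad D(z)=\#\{(i,j)\in I\times J:i+j+1=-z\}.
\]

\section{A pole that cancels}\label{sec:cancel}

\begin{example}\label{ex:steinberg}
Consider $\tau$ against $\tau_2$, that is $a=c=d=1$, $b=2$. The exponents in $\tau_2$ are $\pm\frac12$, so \eqref{eq:naive} allows simple poles at $z=\frac12$ and at $z=-\frac12$. But $I=\{\frac12\}$ and $J=\{0\}$, so there should be a pole only at $-\frac12$. Why is there none at $z=\frac12$? Embed $\tau_2$ into $\tau\nu^{1/2}\times\tau\nu^{-1/2}$, so that $\tau\nu^z$ has to pass first $\tau\nu^{1/2}$ and then $\tau\nu^{-1/2}$. At $z=\frac12$ the first step $M_{\tau,\tau}(z-\frac12)$ has a simple pole, and its residue is a scalar because $\tau\times\tau$ is irreducible. The second step is $M_{\tau,\tau}(1)$, acting on $\tau\nu^{1/2}\times\tau\nu^{-1/2}$. Since $\eta(1)=0$, it is not injective, so it kills the unique irreducible subrepresentation of its source, and this is just the $\tau_2$ we started with. So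 the residue vanishes on $\tau\nu^{1/2}\times\tau_2$. At $z=-\frac12$ the pole comes from the second step, and nothing cancels.
\end{example}

There are four situations of this kind.

\begin{lemma}\label{lem:cancel}
$p(\frac12;\tau,\tau_2)=p(\frac12;\tau_2,\tau)=p(-\frac12;\tau,\rho_2(\tau))=p(-\frac12;\rho_2(\tau),\tau)=0$.
\end{lemma}

\begin{proof}
Let $\varepsilon=\pm1$. By Lemma~\ref{lem:cuspidal}, $M_{\tau,\tau}(z)$ is holomorphic and nonzero at $z=\pm\varepsilon$, and by (F4) $M_{\tau,\tau}(-\varepsilon)M_{\tau,\tau}(\varepsilon)=\eta(\varepsilon)\,\mathrm{id}=0$. So $M_{\tau,\tau}(\varepsilon):\tau\nu^\varepsilon\times\tau\to\tau\times\tau\nu^\varepsilon$ is not an isomorphism. Source and target have equal length, so its kernel is nonzero and contains the unique irreducible subrepresentation of $\tau\nu^\varepsilon\times\tau$ (see (F2)). By Lemma~\ref{lem:cuspidal}, (F1) and Schur's lemma, $\lim_{z\to0}zM_{\tau,\tau}(z)=c_0\,\mathrm{id}$ with $c_0\neq0$.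

(i) Let $\theta\subset\tau\nu^\varepsilon\times\tau$ be the irreducible subrepresentation. By \eqref{eq:fubini}, $M_{\theta,\tau}(z)$ is the restriction of $(M_{\tau\nu^\varepsilon,\tau}(z)\times\mathrm{id})(\mathrm{id}\times M_{\tau,\tau}(z))$ to $\theta\nu^z\times\tau$. Since $M_{\tau\nu^\varepsilon,\tau}(0)$ is $M_{\tau,\tau}(\varepsilon)$ and $\theta\subset\ker M_{\tau,\tau}(\varepsilon)$,
\[
\lim_{z\to0}zM_{\theta,\tau}(z)=c_0\,(M_{\tau,\tau}(\varepsilon)\times\mathrm{id})|_{\theta\times\tau}=0 .
\]
By \eqref{eq:naive} the pole order at $0$ is at most $1$, so the vanishing of this limit means $p(0;\theta,\tau)\le0$, hence $p(0;\theta,\tau)=0$. By (F2), $\theta=\tau_2\nu^{1/2}$ for $\varepsilon=1$, which gives $p(\frac12;\tau_2,\tau)=0$, and $\theta=\rho_2(\tau)\nu^{-1/2}$ for $\varepsilon=-1$, which gives $p(-\frac12;\rho_2(\tau),\tau)=0$.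

(ii) Let $\theta\subset\tau\times\tau\nu^\varepsilon$ be the irreducible subrepresentation. Now $M_{\tau,\theta}(z)$ is the restriction of $(\mathrm{id}\times M_{\tau,\tau\nu^\varepsilon}(z))(M_{\tau,\tau}(z)\times\mathrm{id})$, and $M_{\tau,\tau\nu^\varepsilon}(0)$ is $M_{\tau,\tau}(-\varepsilon)$. As $\theta\nu^{-\varepsilon}$ is the irreducible subrepresentation of $\tau\nu^{-\varepsilon}\times\tau$, it is killed by $M_{\tau,\tau}(-\varepsilon)$, and
\[
\lim_{z\to0}zM_{\tau,\theta}(z)=c_0\,(\mathrm{id}\times M_{\tau,\tau}(-\varepsilon))|_{\tau\times\theta}=0 .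
\]
As before $p(0;\tau,\theta)=0$. For $\varepsilon=1$ we have $\theta=\rho_2(\tau)\nu^{1/2}$, so $p(-\frac12;\tau,\rho_2(\tau))=0$. For $\varepsilon=-1$ we have $\theta=\tau_2\nu^{-1/2}$, so $p(\frac12;\tau,\tau_2)=0$.
\end{proof}

Next comes $\tau$ against a longer segment. Only one end of the segment can produce a pole.

\begin{lemma}\label{lem:segment}
\begin{enumerate}
\item If $\min(a,b)=1$ and $A=\max(a,b)$, then $p(z;a,1;b,1)\le1$ for $z=-\frac{A-1}2$, and $p(z;a,1;b,1)=0$ for all other $z$.
\item If $\min(c,d)=1$ and $C=\max(c,d)$, then $p(z;1,c;1,d)\le1$ for $z=\frac{C-1}2$, and $p(z;1,c;1,d)=0$ for all other $z$.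
\end{enumerate}
\end{lemma}

\begin{proof}
In each case one factor is $\tau$ and the other is given by a segment. By \eqref{eq:naive}, $p\le1$ always, and $p=0$ unless the segment has an exponent $x_0$ with $z=x_0$ (if $\tau$ is the first factor) or $z=-x_0$ (if $\tau$ is the second). Suppose there is such an $x_0$, and that the segment contains a neighbor $x_0'=x_0\pm1$. Cut the segment (column cut for $\tau_A$, row cut for $\rho_C(\tau)$) into at most three pieces, one of them $\{x_0,x_0'\}$. The other pieces do not contain $x_0$ and contribute $0$ by \eqref{eq:naive}, so $p$ is at most the contribution of the piece $\{x_0,x_0'\}$. By \eqref{eq:shift} and Lemma~\ref{lem:cancel} this contribution vanishes in the following cases.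
\begin{itemize}
\item $(\tau,\tau_b)$, $z=x_0\in A_b$, piece $[x_0-1,x_0]$, i.e.\ $\tau_2\nu^{x_0-1/2}$: the contribution is $p(\frac12;\tau,\tau_2)=0$. Only $z=x_0=-\frac{b-1}2$ is left.
\item $(\tau_a,\tau)$, $z=-x_0$, $x_0\in A_a$, piece $[x_0,x_0+1]$, i.e.\ $\tau_2\nu^{x_0+1/2}$: the contribution is $p(\frac12;\tau_2,\tau)=0$. Only $x_0=\frac{a-1}2$, $z=-\frac{a-1}2$ is left.
\item $(\tau,\rho_d(\tau))$, $z=x_0\in A_d$, piece $[x_0,x_0+1]$, i.e.\ $\rho_2(\tau)\nu^{x_0+1/2}$: the contribution is $p(-\frac12;\tau,\rho_2(\tau))=0$. Only $z=x_0=\frac{d-1}2$ is left.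
\item $(\rho_c(\tau),\tau)$, $z=-x_0$, $x_0\in A_c$, piece $[x_0-1,x_0]$, i.e.\ $\rho_2(\tau)\nu^{x_0-1/2}$: the contribution is $p(-\frac12;\rho_2(\tau),\tau)=0$. Only $x_0=-\frac{c-1}2$, $z=\frac{c-1}2$ is left.\qedhere
\end{itemize}
\end{proof}

\section{The upper bound}\label{sec:upper}

\begin{proposition}\label{prop:A}
$p(z;a,c;b,d)\le P(z;a,c;b,d)$ for all $a,b,c,d$ and all real $z$.
\end{proposition}

The crucial case is $\min(a,b)=\min(c,d)=1$, where at most one pole is allowed. Cutting by rows leaves a whole progression of possible poles, and so does cutting by columns. But the first progression ends on the right at the very point where the second begins.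

\begin{proof}
\emph{The case $\min(a,b)=\min(c,d)=1$.} Put $A=\max(a,b)$, $C=\max(c,d)$. Then $I=\{\frac{A-1}2\}$ and $J=\{\frac{C-1}2\}$, so $P(z)=1$ for $z=\frac{C-1}2-\frac{A-1}2$ and $P(z)=0$ otherwise. Write $p(z)=p(z;a,c;b,d)$.

Cut a factor with $C$ rows completely into rows; the other factor has one row. By Lemma~\ref{lem:calculus}(3), $p(z)\le\sum_{\gamma\in A_C}p(z\pm\gamma;a,1;b,1)$, with the sign $+$ if the cut factor is the first and $-$ if it is the second. As $A_C=-A_C$, Lemma~\ref{lem:segment}(1) gives in both cases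
\[
p(z)\le\#\{\gamma\in A_C:\ z+\gamma=-\tfrac{A-1}2\}.
\]
This is at most $1$, and it is $0$ if $z>\frac{C-1}2-\frac{A-1}2$. Now cut a factor with $A$ columns completely into columns. In the same way Lemma~\ref{lem:segment}(2) and $A_A=-A_A$ give
\[
p(z)\le\#\{\alpha\in A_A:\ z+\alpha=\tfrac{C-1}2\},
\]
which is $0$ if $z<\frac{C-1}2-\frac{A-1}2$. Together, $p(z)\le P(z)$.

\emph{Reduction to $\min(c,d)=1$.} Cut the factor with fewer rows completely into rows. If $c\le d$, then
\[
p(z;a,c;b,d)\le\sum_{\gamma\in A_c}p(z+\gamma;a,1;b,d).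
\]
Here $J(1,d)=\{\frac{d-1}2\}$, and $\{\frac{d-1}2-\gamma:\gamma\in A_c\}=J(c,d)$ because its smallest and largest elements are $\frac{d-c}2$ and $\frac{c+d}2-1$. Hence
\[
\sum_{\gamma\in A_c}P(z+\gamma;a,1;b,d)=\#\{(i,\gamma):(\tfrac{d-1}2-\gamma)-i=z\}=P(z;a,c;b,d).
\]
If $d\le c$, cut $\rho_d(\tau_b)$ instead: $p(z;a,c;b,d)\le\sum_{\delta\in A_d}p(z-\delta;a,c;b,1)$, and since $\{\frac{c-1}2+\delta:\delta\in A_d\}=J(c,d)$,
\[
\sum_{\delta\in A_d}P(z-\delta;a,c;b,1)=\#\{(i,\delta):(\tfrac{c-1}2+\delta)-i=z\}=P(z;a,c;b,d).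
\]
So the proposition for $\min(c,d)=1$ implies it in general.

\emph{Reduction to $\min(a,b)=1$, with $c,d$ fixed.} Cut the factor with fewer columns completely into columns. If $a\le b$, then $p(z;a,c;b,d)\le\sum_{\alpha\in A_a}p(z+\alpha;1,c;b,d)$, and since $\{\frac{b-1}2+\alpha:\alpha\in A_a\}=I(a,b)$,
\[
\sum_{\alpha\in A_a}P(z+\alpha;1,c;b,d)=\#\{(\alpha,j):j-(\tfrac{b-1}2+\alpha)=z\}=P(z;a,c;b,d).
\]
If $b\le a$, then $p(z;a,c;b,d)\le\sum_{\beta\in A_b}p(z-\beta;a,c;1,d)$, and since $\{\frac{a-1}2-\beta:\beta\in A_b\}=I(a,b)$,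
\[
\sum_{\beta\in A_b}P(z-\beta;a,c;1,d)=\#\{(\beta,j):j-(\tfrac{a-1}2-\beta)=z\}=P(z;a,c;b,d).
\]
The two reductions lead to the case treated first.
\end{proof}

\section{The lower bound}\label{sec:lower}

\subsection{The composition with the opposite operator}

To show that poles exist, we use that the composition of the two opposite operators is an explicit scalar. In the next lemma $z$ may be complex.

\begin{lemma}\label{lem:scalar}
Let $X=\{\alpha+\gamma:\alpha\in A_a,\gamma\in A_c\}$ and $Y=\{\beta+\delta:\beta\in A_b,\delta\in A_d\}$ be the multisets of exponents of $\pi=\rho_c(\tau_a)$ and $\sigma=\rho_d(\tau_b)$. Then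
\[
M_{\sigma,\pi}(-z)M_{\pi,\sigma}(z)=E(z)\,\mathrm{id},\qquad E(z)=\prod_{x\in X,\,y\in Y}\eta(z+x-y),
\]
and the pole order $e(z)$ of $E$ at $z$ (negative for a zero) is
\begin{equation}\label{eq:e}
e(z)=P(z)+P(-z)-D(z)-D(-z).
\end{equation}
Consequently
\begin{equation}\label{eq:T3}
P(z)+P(-z)-D(z)-D(-z)\le p(z;a,c;b,d)+p(-z;b,d;a,c).
\end{equation}
\end{lemma}

\begin{proof}
\emph{The scalar.} Let $\Pi=\tau\nu^{x_1}\times\cdots\times\tau\nu^{x_k}$ and $\Sigma=\tau\nu^{y_1}\times\cdots\times\tau\nu^{y_l}$. We claim
\[
M_{\Sigma,\Pi}(-z)M_{\Pi,\Sigma}(z)=\prod_{r,t}\eta(z+x_r-y_t)\,\mathrm{id}.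
\]
For $k=l=1$ this is (F4) with \eqref{eq:shiftM}. If $\Pi=\Pi_1\times\Pi_2$, then by \eqref{eq:fubini} the left side is
\[
(\mathrm{id}\times M_{\Sigma,\Pi_2}(-z))\,(M_{\Sigma,\Pi_1}(-z)\times\mathrm{id})\,(M_{\Pi_1,\Sigma}(z)\times\mathrm{id})\,(\mathrm{id}\times M_{\Pi_2,\Sigma}(z)).
\]
If the claim holds for $(\Pi_1,\Sigma)$ and $(\Pi_2,\Sigma)$, the two middle factors compose to a scalar, then the two outer factors do, and the product is the claimed one. If $\Sigma=\Sigma_1\times\Sigma_2$, then the left side is
\[
(M_{\Sigma_1,\Pi}(-z)\times\mathrm{id})\,(\mathrm{id}\times M_{\Sigma_2,\Pi}(-z))\,(\mathrm{id}\times M_{\Pi,\Sigma_2}(z))\,(M_{\Pi,\Sigma_1}(z)\times\mathrm{id}),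
\]
and the same argument applies. Induction on $k+l$ proves the claim. Since $\pi,\sigma$ are subquotients of such $\Pi,\Sigma$ with exponents $X,Y$, functoriality gives the same scalar for them.

\emph{Its pole order.} Both sides of \eqref{eq:e} are $\Lambda$-periodic and vanish for $z\notin\mathbb R+\Lambda$, so let $z$ be real. A factor $\eta(z+x-y)$ contributes $2$ if $z+x-y=0$, it contributes $-1$ if $z+x-y=\pm1$, and $0$ otherwise. With $[k]=\sum_{\alpha\in A_k}t^\alpha=\frac{t^{k/2}-t^{-k/2}}{t^{1/2}-t^{-1/2}}$ we have $\sum_{x,y}t^{x-y}=[a][b][c][d]$ (as $Y=-Y$), so $e(z)$ is the coefficient of $t^{-z}$ in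
\[
(2-t-t^{-1})[a][b][c][d]=-(t^{1/2}-t^{-1/2})^2[a][b][c][d].
\]
By the Clebsch--Gordan formula, $[a][b]=\sum_{i\in I}[2i+1]$ and $[c][d]=\sum_{j\in J}[2j+1]$. So this equals
\[
-\sum_{i,j}(t^{i+\frac12}-t^{-i-\frac12})(t^{j+\frac12}-t^{-j-\frac12})
=\sum_{i,j}\big(t^{i-j}+t^{j-i}-t^{i+j+1}-t^{-i-j-1}\big).
\]
The four terms contribute $P(z)$, $P(-z)$, $-D(z)$ and $-D(-z)$ to the coefficient of $t^{-z}$.

Finally, the pole order of a composition is at most the sum of the pole orders, which is \eqref{eq:T3}.
\end{proof}

\subsection{A pole that the scalar does not see}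

If $D(z)=D(-z)=0$, then \eqref{eq:T3} and Proposition~\ref{prop:A} leave no room, and we are done at $\pm z$. Here is a small case in which this does not suffice.

\begin{example}\label{ex:rows}
Take $a=b=1$, $c=d=2$, i.e.\ $\rho_2(\tau)$ against itself, at $z=1$. Here $I=\{0\}$ and $J=\{0,1\}$, so $P(1)=1$: a pole is predicted. But the numbers $z+x-y$ are $0,1,1,2$, so $e(1)=2-1-1=0$, and \eqref{eq:T3} says nothing.

Enlarge the first factor by a row. By Lemma~\ref{lem:cuts}, $\rho_3(\tau)$ is a quotient of $\rho_2(\tau)\nu^{1/2}\times\tau\nu^{-1}$, so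
\[
p(\tfrac12;\rho_3(\tau),\rho_2(\tau))\le p(1;\rho_2(\tau),\rho_2(\tau))+p(-\tfrac12;\tau,\rho_2(\tau)),
\]
and the last term vanishes by Lemma~\ref{lem:cancel}. For the larger pair the scalar is good enough: at $z=\frac12$ the numbers $z+x-y$ are $-1,0,0,1,1,2$, so $e(\frac12)=4-3=1$. The opposite operator has no pole, since a complete row cut and Lemma~\ref{lem:segment}(2) give
\[
p(-\tfrac12;\rho_2(\tau),\rho_3(\tau))\le p(0;\tau,\rho_3(\tau))+p(-1;\tau,\rho_3(\tau))=0 .
\]
Hence $p(\frac12;\rho_3(\tau),\rho_2(\tau))\ge1$, and therefore $p(1;\rho_2(\tau),\rho_2(\tau))\ge1$.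
\end{example}

In general one adds rows when $z>0$ and columns when $z<0$; in both cases the point moves by $\frac12$ toward $0$.

\subsection{The general case}

\begin{proposition}\label{prop:B}
$p(z;a,c;b,d)=P(z;a,c;b,d)$ for all $a,b,c,d$ and all real $z$.
\end{proposition}

\begin{proof}
\textbf{(1) The case $D(z)=D(-z)=0$.} By \eqref{eq:T3}, by Proposition~\ref{prop:A} for both orders of the factors, and by the symmetry of $P$ in the two pairs,
\[
P(z)+P(-z)\le p(z;a,c;b,d)+p(-z;b,d;a,c)\le P(z)+P(-z).
\]
So both terms attain their upper bounds.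

If (1) does not apply, then $|z|=1+i+j$ for some $(i,j)\in I\times J$, hence $|z|=1+\frac{|a-b|}2+\frac{|c-d|}2+t$ with an integer $t\ge0$.

\textbf{(2) The case $z=1+\frac{|a-b|}2+\frac{|c-d|}2+t$ with $t\in\mathbb Z_{\ge0}$.} We add a row. By Lemma~\ref{lem:cuts}, $\rho_{c+1}(\tau_a)$ is a quotient of $\rho_c(\tau_a)\nu^{1/2}\times\tau_a\nu^{-c/2}$. With Lemma~\ref{lem:calculus}(3) and Proposition~\ref{prop:A},
\begin{equation}\label{eq:rowstep}
\begin{aligned}
p(z-\tfrac12;a,c+1;b,d)&\le p(z;a,c;b,d)+p(z-\tfrac{c+1}2;a,1;b,d)\\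
&\le P(z;a,c;b,d)+P(z-\tfrac{c+1}2;a,1;b,d).
\end{aligned}
\end{equation}
We claim that the last sum is $P(z-\frac12;a,c+1;b,d)$. Its first term counts pairs $(i,j)\in I\times J(c,d)$ with $(j-\frac12)-i=z-\frac12$. As $J(1,d)=\{\frac{d-1}2\}$, its second term counts $i\in I$ with $\frac{d-1}2-i=z-\frac{c+1}2$, that is $\frac{c+d-1}2-i=z-\frac12$. So the sum counts pairs $(i,j')$ with $j'-i=z-\frac12$, where $i\in I$ and $j'$ runs over
\[
\big(J(c,d)-\tfrac12\big)\sqcup\big\{\tfrac{c+d-1}2\big\}=\big\{\tfrac{|c-d|-1}2,\dots,\tfrac{c+d-3}2,\tfrac{c+d-1}2\big\}.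
\]
\begin{itemize}
\item If $c<d$, this set is $J(c+1,d)$, because $|c+1-d|=|c-d|-1$.
\item If $c\ge d$, this set is $J(c+1,d)\sqcup\{\frac{c-d-1}2\}$. The extra element contributes only if $i=\frac{c-d}2-z$ for some $i\in I$. This is impossible, since $i\ge0$ and $z>\frac{|c-d|}2$.
\end{itemize}
This proves the claim. So \emph{if the proposition holds for $(z-\frac12;a,c+1;b,d)$, then it holds for $(z;a,c;b,d)$}: the two ends of \eqref{eq:rowstep} then agree, and as each term in the middle is bounded by the corresponding $P$, each equals it.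

The step $(c,z)\mapsto(c+1,z-\frac12)$ leaves $t=z-1-\frac{|a-b|}2-\frac{|c-d|}2$ unchanged if $c<d$, and lowers it by $1$ if $c\ge d$. Since $c<d$ can hold only finitely often, iterating while $t\ge0$ leads after finitely many steps to $t=-1$, that is, to $z=\frac{|a-b|}2+\frac{|c-d|}2\ge0$ for the current parameters. There $i+j+1\ge z+1$ for all $(i,j)\in I\times J$, so $i+j+1$ is neither $z$ nor $-z$. Thus $D(\pm z)=0$, and case (1) applies.

\textbf{(3) The case $z=-1-\frac{|a-b|}2-\frac{|c-d|}2-t$ with $t\in\mathbb Z_{\ge0}$.} Now we add a column. By Lemma~\ref{lem:cuts}, $\rho_c(\tau_{a+1})\subset\rho_c(\tau)\nu^{a/2}\times\rho_c(\tau_a)\nu^{-1/2}$, so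
\begin{equation}\label{eq:colstep}
\begin{aligned}
p(z+\tfrac12;a+1,c;b,d)&\le p(z;a,c;b,d)+p(z+\tfrac{a+1}2;1,c;b,d)\\
&\le P(z;a,c;b,d)+P(z+\tfrac{a+1}2;1,c;b,d).
\end{aligned}
\end{equation}
The first term of the last sum counts $(i,j)\in I(a,b)\times J$ with $j-(i-\frac12)=z+\frac12$. As $I(1,b)=\{\frac{b-1}2\}$, the second counts $j\in J$ with $j-\frac{b-1}2=z+\frac{a+1}2$, that is $j-\frac{a+b-1}2=z+\frac12$. So the sum counts pairs $(i',j)$ with $j-i'=z+\frac12$, where $j\in J$ and
\[
i'\in\big(I(a,b)-\tfrac12\big)\sqcup\big\{\tfrac{a+b-1}2\big\}.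
\]
For $a<b$ this set is $I(a+1,b)$. For $a\ge b$ it is $I(a+1,b)\sqcup\{\frac{a-b-1}2\}$, and the extra element contributes only if $j=z+\frac{a-b}2$ for some $j\in J$, which is impossible since $j\ge0$ and $z<-\frac{|a-b|}2$. So the sum is $P(z+\frac12;a+1,c;b,d)$, and as in (2) the proposition for $(z+\frac12;a+1,c;b,d)$ implies it for $(z;a,c;b,d)$. The step $(a,z)\mapsto(a+1,z+\frac12)$ leaves $t=-z-1-\frac{|a-b|}2-\frac{|c-d|}2$ unchanged if $a<b$ and lowers it by $1$ if $a\ge b$. After finitely many steps $t=-1$, that is $-z=\frac{|a-b|}2+\frac{|c-d|}2\ge0$. There $i+j+1\ge|z|+1$ for all $(i,j)\in I\times J$, so $D(\pm z)=0$ and case (1) applies.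
\end{proof}

\begin{remark}
The sign of $z$ decides the kind of step: in (2) the condition $z>\frac{|c-d|}2$ excludes the extra element of the index set, and in (3) the condition $z<-\frac{|a-b|}2$ does. Without these conditions the last sum in \eqref{eq:rowstep} or \eqref{eq:colstep} could exceed the $P$ of the larger pair, and the lower bound would not carry over.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:B} and Section~\ref{ss:real}, the pole order of $M(s)=M_{\rho_c(\tau_a),\rho_d(\tau_b)}(2s)$ at $s_0$ is exactly $P(2s_0)$, the order of vanishing of $\mathcal S$ at $s_0$. So $\mathcal S(s)M(s)$ is holomorphic at $s_0$, and its value there is a nonzero multiple of the leading term of $M$, hence a nonzero intertwining operator $\pi_{s_0}\to\bar\pi_{s_0}$.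
\end{proof}

\section{Image, kernel and reducibility}\label{sec:complement}

In this section points are complex again. The new ingredient for Theorem~\ref{thm:complement} is a lemma on subrepresentations of triple products; cf.\ Lapid and M\'inguez \cite[\S2]{LM} and Kang, Kashiwara, Kim and Oh \cite[\S3]{KKKO}.

\begin{lemma}\label{lem:triple}
Let $\pi_1,\pi_2,\pi_3$ be smooth representations of $G_{n_1},G_{n_2},G_{n_3}$, and let $X\subset\pi_1\times\pi_2$ and $Y\subset\pi_2\times\pi_3$ be subrepresentations with $\pi_1\times Y\subset X\times\pi_3$ inside $\pi_1\times\pi_2\times\pi_3$. Then there is a subrepresentation $\omega\subset\pi_2$ with $Y\subset\omega\times\pi_3$ and $\pi_1\times\omega\subset X$.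
\end{lemma}

The representation $\omega$ consists of the $\pi_2$-components of all values of functions in $Y$. That $\pi_1\times\omega\subset X$ is seen by restricting functions in $\pi_1\times Y$ to $G_{n_1+n_2}$ and writing down enough of them.

\begin{proof}
For $\ell$ in the full linear dual $\pi_3^*$ we write $\ell$ also for the maps $\mathrm{id}\otimes\ell:\pi_2\otimes\pi_3\to\pi_2$ and $\mathrm{id}\otimes\mathrm{id}\otimes\ell:\pi_1\otimes\pi_2\otimes\pi_3\to\pi_1\otimes\pi_2$. Let $\omega\subset\pi_2$ be the span of all $\ell(f(1))$ with $f\in Y$, $\ell\in\pi_3^*$.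

\emph{Step 1: $\omega$ is a subrepresentation and $Y\subset\omega\times\pi_3$.} For $g\in G_{n_2}$ the translate $f'$ of $f\in Y$ by $\mathrm{diag}(g,1)$ lies in $Y$, and $f'(1)=f(\mathrm{diag}(g,1))$ is a positive multiple of $(\pi_2(g)\otimes\mathrm{id})f(1)$. So $\pi_2(g)\ell(f(1))\in\omega$. For $f\in Y$, writing $f(1)$ with linearly independent vectors of $\pi_3$ shows $f(1)\in\omega\otimes\pi_3$; applied to all translates of $f$ this gives $f(g)\in\omega\otimes\pi_3$ for all $g$.

\emph{Step 2: Restriction to $H=G_{n_1+n_2}$.} Put $G=G_{n_1+n_2+n_3}$. An element of $\pi_1\times Y$ is a function $\hat F:G\to\pi_1\otimes Y$; the corresponding element of $\pi_1\times\pi_2\times\pi_3$ is $\tilde F(g)=\hat F(g)(1)$, where we evaluate the function in $Y$ at $1$. Since $\tilde F\in X\times\pi_3$, there is also a function $\check F:G\to X\otimes\pi_3$ with $\tilde F(g)=\check F(g)(1)$. For $h\in H$ we get $\check F(\mathrm{diag}(h,1))=|\det h|^{n_3/2}h\check F(1)$, and so $\tilde F(\mathrm{diag}(h,1))=|\det h|^{n_3/2}\,\check F(1)(h)$. Therefore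
\begin{equation}\label{eq:inX}
\big(h\mapsto|\det h|^{-n_3/2}\,\ell(\tilde F(\mathrm{diag}(h,1)))\big)\in X\qquad\text{for all }\ell\in\pi_3^*.
\end{equation}

\emph{Step 3: Test functions.} Let $K_N$ denote the principal congruence subgroup $1+\varpi^NM_k(\mathcal O)$ of $\mathrm{GL}_k(\mathcal O)$, $N\ge1$, for whatever $k$ the context requires; it is normal in $\mathrm{GL}_k(\mathcal O)$. Put $Q=P_{n_1,n_2}\subset H$ and $P_1=P_{n_1,n_2+n_3}\subset G$. Let $v\in\pi_1$, $f\in Y$, $\ell\in\pi_3^*$, $g_0\in\mathrm{GL}_{n_1+n_2}(\mathcal O)$, and let $N$ be such that $K_N$ fixes $v$ and $f$. Put $u=\ell(f(1))\in\omega$. As $\pi_2(\kappa)f(1)=f(\mathrm{diag}(\kappa,1))=f(1)$ for $\kappa\in K_N\subset G_{n_2}$ (where $\pi_2(\kappa)$ acts on the first tensor factor), $u$ is fixed by $K_N$. For $q\in Q$ denote its diagonal blocks by $q_1,q_2$. Let $\phi\in\pi_1\times\omega$ be supported on $Qg_0K_N$ with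
\[
\phi(qg_0\kappa)=\delta_Q^{1/2}(q)\,\pi_1(q_1)v\otimes\pi_2(q_2)u\qquad(q\in Q,\ \kappa\in K_N).
\]
It is well defined, since $Q\cap g_0K_Ng_0^{-1}=Q\cap K_N$ has diagonal blocks in $K_N$, which fix $v$ and $u$. \emph{We claim that $\phi\in X$.}

Let $\hat F:G\to\pi_1\otimes Y$ be the element of $\pi_1\times Y$ supported on $P_1\,\mathrm{diag}(g_0,1)\,K_N$, right invariant under $K_N$, with $\hat F(\mathrm{diag}(g_0,1))=v\otimes f$. It is well defined for the same reason. Let $h\in H$.

If $h=qg_0\kappa$ with $q\in Q$, $\kappa\in K_N$, then $\hat F(\mathrm{diag}(h,1))=\delta_{P_1}^{1/2}(\mathrm{diag}(q,1))\,\pi_1(q_1)v\otimes\mathrm{diag}(q_2,1)f$. Here $\delta_{P_1}^{1/2}(\mathrm{diag}(q,1))=|\det q_1|^{(n_2+n_3)/2}|\det q_2|^{-n_1/2}$, and evaluation at $1$ gives $f(\mathrm{diag}(q_2,1))=|\det q_2|^{n_3/2}\,\pi_2(q_2)f(1)$. Since $\delta_Q^{1/2}(q)=|\det q_1|^{n_2/2}|\det q_2|^{-n_1/2}$ and $|\det h|=|\det q|$, the factors multiply to $\delta_Q^{1/2}(q)|\det h|^{n_3/2}$, so $\ell(\tilde F(\mathrm{diag}(h,1)))=|\det h|^{n_3/2}\phi(h)$.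

If $h\notin Qg_0K_N$, then $\phi(h)=0$, and we must show that $\mathrm{diag}(h,1)\notin P_1\,\mathrm{diag}(g_0,1)\,K_N$. By the Iwasawa decomposition we may assume $h\in\mathrm{GL}_{n_1+n_2}(\mathcal O)$. Suppose $\mathrm{diag}(h,1)=g\,\mathrm{diag}(g_0,1)\,\kappa$ with $g\in P_1$, $\kappa\in K_N$. Then $g$ has entries in $\mathcal O$ and $g\equiv\mathrm{diag}(hg_0^{-1},1)$ modulo $\varpi^N$. As $g$ is block upper triangular, the lower left $n_2\times n_1$ block of $hg_0^{-1}$ is $0$ modulo $\varpi^N$. Let $q$ be $hg_0^{-1}$ with this block replaced by $0$. Then $q\equiv hg_0^{-1}$ modulo $\varpi^N$, so $q\in Q\cap\mathrm{GL}_{n_1+n_2}(\mathcal O)$ and $hg_0^{-1}\in qK_N$. Since $g_0$ normalizes $K_N$, $h\in qK_Ng_0=qg_0K_N$, a contradiction.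

So $\phi$ is the function in \eqref{eq:inX}, and the claim is proved.

\emph{Step 4: $\pi_1\times\omega\subset X$.} Let $\phi_0\in\pi_1\times\omega$. It takes finitely many values on $\mathrm{GL}_{n_1+n_2}(\mathcal O)$. Write each as a finite sum of vectors $v\otimes\ell(f(1))$ with $v\in\pi_1$, $f\in Y$, $\ell\in\pi_3^*$. Choose $N$ so large that $K_N$ fixes all the $v$ and $f$ that occur and $\phi_0$ is right invariant under $K_N$. Choose representatives $g_1,\dots,g_r\in\mathrm{GL}_{n_1+n_2}(\mathcal O)$ for $Q\backslash H/K_N$, which is possible by the Iwasawa decomposition. The restriction of $\phi_0$ to $Qg_iK_N$ is determined by $\phi_0(g_i)$, and is therefore a finite sum of functions $\phi$ as in Step 3 with $g_0=g_i$. Hence $\phi_0\in X$.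
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complement}]
(1) Since $P$ is symmetric in the two pairs, $\widetilde{\mathcal S}(-s)$ vanishes at $s_0$ to the order $P(-2s_0)$. By Lemma~\ref{lem:scalar} the left side is the scalar $\mathcal S(s)\widetilde{\mathcal S}(-s)E(2s)$, and at $s_0$ with $z=2s_0$ it vanishes to the order
\[
P(z)+P(-z)-e(z)=D(z)+D(-z).
\]
The displayed product equals $\prod_{i\in I,j\in J}L(2s+i+j+1)^{-1}L(-2s+i+j+1)^{-1}$, and by Section~\ref{ss:L} it vanishes at $s_0$ to the order $D(z)+D(-z)$ as well. So the quotient $u$ of the two scalar functions has neither zeros nor poles.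

(2) Put $\pi=\rho_c(\tau_a)\nu^{2s_0}$, $\sigma=\rho_d(\tau_b)$, and let $R:\pi\times\sigma\to\sigma\times\pi$ be the leading term of $M_{\pi,\sigma}(z)$ at $z=0$. Up to a twist by $\nu^{-s_0}$ and a nonzero scalar, $R$ is $M^*(s_0)$. Speh representations are unitary (Bernstein \cite{B}, Tadi\'c \cite{T}). So by (F1) $\pi\times\pi$ is irreducible, being a twist of a unitarily induced representation, and the leading term of $M_{\pi,\pi}(z)$ at $0$ is a nonzero scalar.

\emph{Image.} Let $S\subset\sigma\times\pi$ be a nonzero subrepresentation. The leading term at $0$ of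
\[
M_{\pi,\sigma\times\pi}(z)=(\mathrm{id}\times M_{\pi,\pi}(z))\,(M_{\pi,\sigma}(z)\times\mathrm{id})
\]
is a nonzero multiple of $R\times\mathrm{id}_\pi:\pi\times\sigma\times\pi\to\sigma\times\pi\times\pi$, because the product of the two leading terms is nonzero. It maps $\pi\times S$ into $S\times\pi$, because $M_{\pi,\sigma\times\pi}(z)$ restricts to $M_{\pi,S}(z)$. So $\pi\times S\subset R^{-1}(S)\times\pi$ in $\pi\times\sigma\times\pi$. Lemma~\ref{lem:triple} with $(\pi_1,\pi_2,\pi_3)=(\pi,\sigma,\pi)$, $X=R^{-1}(S)$, $Y=S$ gives $\omega\subset\sigma$ with $S\subset\omega\times\pi$ and $\pi\times\omega\subset R^{-1}(S)$. As $S\ne0$ and $\sigma$ is irreducible, $\omega=\sigma$. Hence $R^{-1}(S)=\pi\times\sigma$, that is, $\operatorname{im}R\subset S$. So the nonzero representation $\operatorname{im}R$ is contained in every nonzero subrepresentation of $\sigma\times\pi$: it is irreducible, and it is the unique irreducible subrepresentation.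

\emph{Kernel.} Let $T\subset\pi\times\sigma$ be a subrepresentation with $R(T)\ne0$. The leading term at $0$ of
\[
M_{\pi,\pi\times\sigma}(z)=(\mathrm{id}\times M_{\pi,\sigma}(z))\,(M_{\pi,\pi}(z)\times\mathrm{id})
\]
is a nonzero multiple of $\mathrm{id}_\pi\times R$, and it maps $\pi\times T$ into $T\times\pi$. By exactness of induction $(\mathrm{id}_\pi\times R)(\pi\times T)=\pi\times R(T)$, so $\pi\times R(T)\subset T\times\pi$ in $\pi\times\sigma\times\pi$. Lemma~\ref{lem:triple} with $(\pi_1,\pi_2,\pi_3)=(\pi,\sigma,\pi)$, $X=T$, $Y=R(T)$ gives $\omega\subset\sigma$ with $R(T)\subset\omega\times\pi$ and $\pi\times\omega\subset T$. Again $\omega=\sigma$, so $T=\pi\times\sigma$. Thus every proper subrepresentation lies in $\ker R$, which is itself proper since $R\ne0$.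

(3) If $D(2s_0)=D(-2s_0)=0$, then by (1) $\widetilde M^*(-s_0)M^*(s_0)$ is a nonzero scalar. So $M^*(s_0)$ is injective, hence an isomorphism because $\pi_{s_0}$ and $\bar\pi_{s_0}$ have equal length. By (2), $\bar\pi_{s_0}=\operatorname{im}M^*(s_0)$ is irreducible, and so is $\pi_{s_0}\cong\bar\pi_{s_0}$.

If $D(2s_0)+D(-2s_0)>0$, then by (1) $\widetilde M^*(-s_0)M^*(s_0)=0$, while both factors are nonzero by Theorem~\ref{thm:main}. So $M^*(s_0)$ is not an isomorphism. By equality of lengths its kernel is nonzero, and it is proper; hence $\pi_{s_0}$ is reducible.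

Finally, $\{i+j+1:i\in I,\,j\in J\}$ is the finite set displayed in the theorem, and $\Lambda=-\Lambda$, so the condition given there is $D(2s_0)=D(-2s_0)=0$.
\end{proof}

\begin{thebibliography}{99}

\bibitem{B} Bernstein, 1984.

\bibitem{JPSS} Jacquet, Piatetski-Shapiro, Shalika, \emph{Rankin--Selberg convolutions}.

\bibitem{KKKO} Kang, Kashiwara, Kim, Oh, Compositio \textbf{151} (2015).

\bibitem{LM} Lapid, M\'inguez, Selecta Math. \textbf{22} (2016).

\bibitem{MW} M\oe glin, Waldspurger, Crelle \textbf{372} (1986).

\bibitem{OP} \emph{Open Problems in Representation Theory}, \texttt{http://tianyuan.amss.ac.cn/upload/}\allowbreak\texttt{fab78d36-bd52-42eb-84d3-ff99c953bb08/}\allowbreak\texttt{20250918/92771758196978735.pdf}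

\bibitem{Sh} Shahidi, Amer. J. Math. \textbf{106} (1984).

\bibitem{T} Tadi\'c, Ann. Sci. ENS \textbf{19} (1986).

\bibitem{W} Waldspurger, \emph{La formule de Plancherel}, J. Inst. Math. Jussieu \textbf{2} (2003).

\bibitem{Z} Zelevinsky, 1980.

\end{thebibliography}

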